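\title{Sums of orbits of matrices over elementary divisor domains}

\begin{abstract}
Let $R$ be an elementary divisor domain, and for a divisibility chain $a=(a_1\mid\dots\mid a_n)$ let $\mathcal O_a$ be the set of $n\times n$ matrices over $R$ with invariant factors $a$. We prove that $\mathcal O_c\subset\mathcal O_a+\mathcal O_b$ holds exactly when $a,b,c$ satisfy a family of divisibility conditions, which express the subadditivity of rank, and three congruences, which come from the expansion of $\det(A+B)$. This confirms a conjecture on sums of orbits of integral matrices. For matrices that are not square the divisibility conditions alone are necessary and sufficient. For square matrices we also determine which triples of determinants occur, and we show that, given the divisibility conditions, any two of the three congruences imply the third.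
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is an \emph{elementary divisor domain}: a commutative domain over which every matrix is equivalent to a Smith normal form. Principal ideal domains are examples. Here two $m\times l$ matrices $A,A'$ are \emph{equivalent} if $A'=UAV$ with $U\in GL_m(R)$ and $V\in GL_l(R)$. A \emph{chain} of length $l$ is a tuple $a=(a_1,\dots,a_l)$ in $R$ with $a_1\mid a_2\mid\dots\mid a_l$; zero entries are allowed, and all entries after a zero are zero. For $m\ge l\ge 0$ let $\mathcal O^{m\times l}_a$ be the set of $m\times l$ matrices equivalent to the Smith form $\binom{\operatorname{diag}(a)}{0}$. Every $m\times l$ matrix lies in some $\mathcal O_a^{m\times l}$, and the entries of $a$, the \emph{invariant factors} of the matrix, are determined up to units. We write $\mathcal O_a=\mathcal O_a^{n\times n}$ for chains of length $n$, and $\Pi a=a_1\cdots a_n$.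

Which invariant factors can $A+B$ have, if those of $A$ and $B$ are given? Put $\mathcal O_a+\mathcal O_b=\{A+B: A\in\mathcal O_a,\ B\in\mathcal O_b\}$. Since $U(A+B)V=UAV+UBV$, this set is a union of orbits, and
\begin{equation}\label{eq:inclusion}
\mathcal O_c\subset\mathcal O_a+\mathcal O_b \iff \text{there are } A\in\mathcal O_a,\ B\in\mathcal O_b \text{ with } A+B\in\mathcal O_c .
\end{equation}
The problem is to decide from $a,b,c$ when this happens.

\subsection*{Ranks and divisibility}
Over a field a chain is $(1,\dots,1,0,\dots,0)$ up to units, an orbit consists of the matrices of a given rank, and the basic constraint is $\operatorname{rank}(A+B)\le\operatorname{rank}A+\operatorname{rank}B$. Over $R$ one can apply the same idea modulo any element $D$. If $D\mid a_i$, then modulo $D$ the matrix $A$ factors through $R^{i-1}$. If also $D\mid b_j$, then $C=A+B$ factors through $R^{i+j-2}$ modulo $D$, and this forces $D\mid c_{i+j-1}$. The matrices $-A$ and $-B$ have the same invariant factors as $A$ and $B$, so the equations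 $B=C+(-A)$ and $A=C+(-B)$ give two more constraints of the same kind. For chains $a,b,c$ of length $l$ we obtain the conditions
\begin{equation}
\gcd(a_i,b_j)\mid c_{i+j-1},\qquad \gcd(a_i,c_j)\mid b_{i+j-1},\qquad \gcd(b_i,c_j)\mid a_{i+j-1}
\tag{$\mathrm I_l$}
\end{equation}
for all $i,j\ge1$ with $i+j-1\le l$. They are symmetric under all permutations of the three chains. For square matrices they are not sufficient.

\begin{example}\label{ex:first}
Let $R=\mathbb Z$.
\begin{itemize}
\item[(a)] For $a=b=c=(1)$ condition $(\mathrm I_1)$ holds, but $\pm1\pm1$ is never $\pm1$, so $\mathcal O_c\not\subset\mathcal O_a+\mathcal O_b$. One extra row removes the obstruction: $\binom10+\binom01=\binom11$.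
\item[(b)] For $a=(1,2)$, $b=(1,1)$, $c=(5,5)$ all the gcd's in $(\mathrm I_2)$ equal $1$. But if $A+B\equiv0\pmod 5$ for $2\times2$ matrices, then $\det A\equiv\det B\pmod5$, which is impossible for $\det A=\pm2$ and $\det B=\pm1$.
\end{itemize}
\end{example}

\subsection*{Determinants}
In both examples the obstruction is the determinant. The expansion of $\det(A+B)$ consists of $\det A$, $\det B$, and products of a $k\times k$ minor of $A$ with an $(n-k)\times(n-k)$ minor of $B$, $1\le k\le n-1$; such a product is divisible by $a_1\cdots a_k\,b_1\cdots b_{n-k}$. For chains $a,b,c$ of length $n$ put therefore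
\begin{align*}
\delta&=\gcd\{a_1\cdots a_k\,b_1\cdots b_{n-k}: 1\le k\le n-1\},\\
\theta&=\gcd\{b_1\cdots b_k\,c_1\cdots c_{n-k}: 1\le k\le n-1\},\\
\eta&=\gcd\{a_1\cdots a_k\,c_1\cdots c_{n-k}: 1\le k\le n-1\},
\end{align*}
where the gcd of the empty set is $0$. For a triple $(D_A,D_B,D_C)$ of elements of $R$ consider the congruences
\begin{align}
D_C&\equiv D_A+D_B \pmod\delta, \tag{$\delta$}\\
D_C&\equiv D_A+(-1)^{n+1}D_B \pmod\theta, \tag{$\theta$}\\
D_C&\equiv (-1)^{n+1}D_A+D_B \pmod\eta. \tag{$\eta$}
\end{align}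
The expansions of $C=A+B$, $A=C+(-B)$ and $B=C+(-A)$ show that $(\det A,\det B,\det C)$ satisfies all three. For $n=1$ each of them is the equation $D_C=D_A+D_B$. As $\det A$ is $\Pi a$ times an unknown unit, and similarly for $B$ and $C$, the optimistic guess is that $(\mathrm I_n)$ and the three congruences, for a suitable choice of units, are the only obstructions. This was posed as a conjecture in \cite{sums}, and it is true.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $a,b,c$ be chains of length $n$. Then $\mathcal O_c\subset\mathcal O_a+\mathcal O_b$ if and only if $(\mathrm I_n)$ holds and there are units $u_a,u_b$ of $R$ such that the triple $(u_a\Pi a,\ u_b\Pi b,\ \Pi c)$ satisfies $(\delta)$, $(\theta)$ and $(\eta)$.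
\end{theorem}

We deduce Theorem~\ref{thm:main} from two results. The first says that for matrices that have no determinant there is no obstruction beyond divisibility.

\begin{theorem}\label{thm:rect}
Let $m>l\ge0$ and let $a,b,c$ be chains of length $l$. There are $A\in\mathcal O_a^{m\times l}$ and $B\in\mathcal O_b^{m\times l}$ with $A+B\in\mathcal O_c^{m\times l}$ if and only if $(\mathrm I_l)$ holds.
\end{theorem}

By transposition the same criterion, for chains of length $m$, holds for $m\times l$ matrices with $m<l$. The second result prescribes the three determinants exactly; here the entries of the chains are fixed elements of $R$, not classes up to units.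

\begin{theorem}\label{thm:square}
Let $n\ge2$ and let $a,b,c$ be chains of length $n$. There are $A\in\mathcal O_a$ and $B\in\mathcal O_b$ with $C=A+B\in\mathcal O_c$ and
\[
\det A=\Pi a,\qquad \det B=\Pi b,\qquad \det C=\Pi c
\]
if and only if $(\mathrm I_n)$ holds and $(\Pi a,\Pi b,\Pi c)$ satisfies $(\delta)$, $(\theta)$ and $(\eta)$. Moreover, $(\mathrm I_n)$ together with any two of the three congruences already suffices.
\end{theorem}

\subsection*{Outline of the construction}
After dividing by a common factor we may assume that $a_1,b_1,c_1$ are pairwise coprime (Section~\ref{sec:coprime}). We look for $m\times l$ matrices of the shape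
\[
A=\begin{pmatrix}a_1f_A&0\\ \mu_A&N_A\end{pmatrix},\qquad
B=\begin{pmatrix}b_1f_B&0\\ \mu_B&N_B\end{pmatrix},\qquad
C=\begin{pmatrix}c_1f_C&0\\ \mu_C&N_C\end{pmatrix},
\]
where the first block column has width two and $f_A,f_B,f_C$ are unimodular rows with $a_1f_A+b_1f_B=c_1f_C$. Such an $A$ is equivalent to $a_1\oplus[w_A,N_A]$ for a column $w_A$, and the columns $w_A,w_B,w_C$ can be prescribed freely subject to one congruence modulo each of $a_1,b_1,c_1$ (Section~\ref{sec:firstrow}). The blocks $N_A+N_B=N_C$ have size $(m-1)\times(l-2)$, so they are never square, and they come from Theorem~\ref{thm:rect} by induction. Their invariant factors are chosen in Section~\ref{sec:nu} so that each $N_X$ can be completed by one column to the invariant factors $(x_2,\dots,x_l)$ (Section~\ref{sec:completion}). What remains is to choose three vectors, each unimodular in a quotient module $R^{m-l+1}$, with prescribed congruences between them (Section~\ref{sec:vectors}). If $m>l$, the quotient has rank at least two and every admissible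 congruence class contains a unimodular vector (Section~\ref{sec:rect}). If $m=l$, the quotient has rank one, unimodular means unit, and the determinant congruences are what makes the choice possible (Section~\ref{sec:square}). Example~\ref{ex:twocolumns} shows this dichotomy for two columns.

\section{Valuations, unimodular vectors and minors}\label{sec:tools}

We write $x\sim y$ if $x=uy$ with $u$ a unit; equalities between gcd's or lcm's are meant up to units. A vector is \emph{unimodular} if its entries generate the unit ideal, and $x,y\in R$ are \emph{coprime} if $(x,y)$ is unimodular. Congruences between vectors or matrices are meant entrywise. The matrix with first column $w$ followed by the columns of $N$ is $[w,N]$. Matrices with no columns are allowed; empty products and the determinant of the $0\times0$ matrix are $1$.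

The Smith form of a $1\times2$ matrix gives $(x,y)Q=(g,0)$ with $Q$ invertible, so $xR+yR=gR$. Thus $R$ is a \emph{B\'ezout domain}: finitely generated ideals are principal, and a gcd of finitely many elements is a generator of the ideal they generate. If $d=\gcd(x,y)\ne0$, then $d=rx+sy$ gives $1=r(x/d)+s(y/d)$, so $x/d$ and $y/d$ are coprime; in the same way a nonzero vector divided by the gcd of its entries is unimodular. An element coprime to $h$ is invertible modulo $h$, and for coprime $h,h'$ the Chinese remainder theorem holds: $R/hh'R\cong R/hR\times R/h'R$.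

Since $R$ need not have unique factorization, we replace prime powers by valuations. Let $M$ be a maximal ideal. The localization $R_M$ is again B\'ezout. Given nonzero $x,y\in R_M$ with gcd $g$, one of the coprime elements $x/g$, $y/g$ lies outside the maximal ideal, so $x\mid y$ or $y\mid x$ in $R_M$. Hence $R_M$ is a valuation domain: if $K$ is the fraction field, the group $\Gamma=K^\times/R_M^\times$, written additively, is totally ordered by divisibility, and the quotient map $v=v_M$, extended by $v(0)=\infty$, satisfies $v(xy)=v(x)+v(y)$ and $x\in yR_M\iff v(x)\ge v(y)$. For $x\in R$ we have $v(x)>0$ iff $x\in M$. Moreover $v(\gcd(x,y))=\min(v(x),v(y))$, and $v(\operatorname{lcm}(x,y))=\max(v(x),v(y))$, where $\operatorname{lcm}(x,y)=xy/\gcd(x,y)$ for $x,y\neq0$ and $\operatorname{lcm}(x,0)=0$. For $R=\mathbb Z$ and $M=p\mathbb Z$ this is the $p$-adic valuation.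

\begin{lemma}[Local-global principle]\label{lem:local}
For $x,y\in R$ we have $y\mid x$ if and only if $v_M(y)\le v_M(x)$ for all maximal ideals $M$. In particular, a congruence modulo $y$ holds in $R$ if it holds in $R_M$ for every $M$ with $v_M(y)>0$.
\end{lemma}

\begin{proof}
If $x\in yR_M$ for all $M$, the ideal $\{r\in R: rx\in yR\}$ is contained in no maximal ideal, so it contains $1$.
\end{proof}

\begin{lemma}[Unimodular vectors]\label{lem:unimod}
Let $y\in R^\rho$, viewed as a column.
\begin{itemize}
\item[(i)] If $y$ is unimodular, it is the first column of an invertible matrix.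
\item[(ii)] If $\rho\ge2$ and $\gcd(y_1,\dots,y_\rho,h)=1$, there is $\zeta\in R^\rho$ such that $y+h\zeta$ is unimodular.
\end{itemize}
\end{lemma}

\begin{proof}
The Smith form gives $Q\in GL_\rho(R)$ with $Qy=(g,0,\dots,0)^T$, where $g$ is a gcd of the entries of $y$. (i) If $g$ is a unit, scale the first row of $Q$ so that $g=1$; then $y$ is the first column of $Q^{-1}$. (ii) Here $\gcd(g,h)=1$. For $\zeta=Q^{-1}(0,1,0,\dots,0)^T$ the vector $Q(y+h\zeta)=(g,h,0,\dots,0)^T$ is unimodular, hence so is $y+h\zeta$.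
\end{proof}

Part (ii) fails for $\rho=1$: in $\mathbb Z$ no number $2+5\zeta$ equals $\pm1$. This is the whole difference between Theorems~\ref{thm:rect} and~\ref{thm:square}.

\begin{lemma}[Minors]\label{lem:minors}
Let $s$ be a chain of length $l$. A matrix with $l$ columns and at least $l$ rows has invariant factors $s$ if and only if, for every $k\le l$, the gcd of its $k\times k$ minors is $s_1\cdots s_k$.
\end{lemma}

\begin{proof}
By the Cauchy--Binet formula the ideal generated by the $k\times k$ minors is the same for equivalent matrices, and for the Smith form with diagonal $s$ it is generated by $s_1\cdots s_k$. Conversely, let $t$ be the invariant factors of the matrix, so that $t_1\cdots t_k\sim s_1\cdots s_k$ for all $k$. As long as $s_1\cdots s_{k-1}\ne0$ we can cancel and get $t_k\sim s_k$. This reaches the first index $j$ with $s_j=0$, if there is one; then $t_j=0$, and all later entries of both chains are $0$.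
\end{proof}

The next lemma makes precise the phrase ``factors through $R^{k-1}$ modulo $D$''.

\begin{lemma}[Factorization modulo $D$]\label{lem:factor}
Let $C\in\mathcal O_c^{m\times l}$ with $m\ge l$, let $1\le k\le l$ and $D\in R$. Then $D\mid c_k$ if and only if $C\equiv XY\pmod D$ for matrices $X$ of size $m\times(k-1)$ and $Y$ of size $(k-1)\times l$.
\end{lemma}

\begin{proof}
The second condition is invariant under equivalence, so let $C$ be the Smith form. If $D\mid c_k$, then $D$ divides $c_k,\dots,c_l$; take for $X$ the first $k-1$ columns of $C$ and $Y=(I_{k-1}\ \ 0)$. Conversely, let $C\equiv XY$. The upper left $k\times k$ block gives $\operatorname{diag}(c_1,\dots,c_k)\equiv X'Y'\pmod D$ with $Y'$ of size $(k-1)\times k$. Over the fraction field $Y'$ has a nonzero kernel vector; clearing denominators and dividing by the gcd of the entries, we get a unimodular $y\in R^k$ with $Y'y=0$. Then $D\mid c_sy_s$, hence $D\mid c_ky_s$, for all $s\le k$. As the $y_s$ generate $R$, we get $D\mid c_k$.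
\end{proof}

Finally we translate $(\mathrm I_l)$ into inequalities between integers. Fix $M$ and a threshold $t\in\Gamma\cup\{\infty\}$ with $t>0$. For a chain $a$ put
\[
r_a(t)=\#\{i: v(a_i)<t\},\qquad\text{so that}\qquad v(a_i)\ge t\iff i>r_a(t).
\]
For $R=\mathbb Z$, $M=p\mathbb Z$ and $t=1$ this is the rank modulo $p$ of a matrix with invariant factors $a$.

\begin{lemma}[Triangle inequalities]\label{lem:rank}
Chains $a,b,c$ of length $l$ satisfy $(\mathrm I_l)$ if and only if, for all $M$ and $t$, each of $r_a(t),r_b(t),r_c(t)$ is at most the sum of the other two.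
\end{lemma}

\begin{proof}
By symmetry it suffices to compare the first condition in $(\mathrm I_l)$ with the inequality $r_c\le r_a+r_b$. Assume the condition. If $r_a+r_b\ge l$ there is nothing to prove. Otherwise put $i=r_a+1$, $j=r_b+1$; then $v(a_i),v(b_j)\ge t$, so $v(c_{r_a+r_b+1})\ge t$, that is, $r_c\le r_a+r_b$. Conversely, assume the inequality, fix $i,j,M$ and put $t=\min(v(a_i),v(b_j))$. If $t>0$, then $r_c\le r_a+r_b\le i+j-2$, so $v(c_{i+j-1})\ge t$; if $t=0$ this is trivial. Lemma~\ref{lem:local} gives $\gcd(a_i,b_j)\mid c_{i+j-1}$.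
\end{proof}

\section{Necessity}\label{sec:necessity}

\begin{proposition}\label{prop:necessity}
Let $m\ge l$ and let $A$, $B$, $C=A+B$ be $m\times l$ matrices with invariant factors $a,b,c$. Then $(\mathrm I_l)$ holds. If $m=l=n$, then $(\det A,\det B,\det C)$ satisfies $(\delta)$, $(\theta)$ and $(\eta)$.
\end{proposition}

\begin{proof}
Let $i+j-1\le l$ and $D=\gcd(a_i,b_j)$. By Lemma~\ref{lem:factor}, $A\equiv X_1Y_1$ and $B\equiv X_2Y_2\pmod D$, where $X_1$ has $i-1$ and $X_2$ has $j-1$ columns. Then $C\equiv (X_1\ X_2)\binom{Y_1}{Y_2}$, and $(X_1\ X_2)$ has $i+j-2$ columns, so $D\mid c_{i+j-1}$ by the same lemma. The other two parts of $(\mathrm I_l)$ follow from $B=C+(-A)$ and $A=C+(-B)$.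

Let $m=l=n$. Expanding $\det(A+B)$ multilinearly in the columns, and then each term by Laplace's rule along the set $J$ of columns taken from $A$, we get
\[
\det(A+B)=\sum_{|I|=|J|}\pm\det A[I,J]\,\det B[I^c,J^c],
\]
where $A[I,J]$ is the submatrix with rows $I$ and columns $J$. The terms with $|J|=n$ and $|J|=0$ are $\det A$ and $\det B$. By Lemma~\ref{lem:minors} a term with $|J|=k$, $1\le k\le n-1$, is divisible by $a_1\cdots a_k\,b_1\cdots b_{n-k}$, hence by $\delta$. This is $(\delta)$. Applied to $A=C+(-B)$ it gives $\det A\equiv\det C+(-1)^n\det B\pmod\theta$, which is $(\theta)$, and applied to $B=C+(-A)$ it gives $(\eta)$.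
\end{proof}

This proves the ``only if'' parts of Theorems~\ref{thm:rect} and~\ref{thm:square}. Sections~\ref{sec:coprime}--\ref{sec:square} prove the ``if'' parts.

\section{Reduction to coprime first invariant factors}\label{sec:coprime}

The construction needs the following normalization:
\begin{equation}
a_1,\ b_1,\ c_1 \text{ are nonzero and pairwise coprime.}\tag{P}
\end{equation}

\begin{lemma}\label{lem:coprime}
To prove sufficiency in Theorem~\ref{thm:rect} for given $m>l\ge1$, or in Theorem~\ref{thm:square} for given $n\ge2$, it is enough to treat chains that satisfy \textup{(P)}.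
\end{lemma}

\begin{proof}
Suppose first that one of $a_1,b_1,c_1$ is zero. If $a_1=0$, then $a=0$, and $(\mathrm I_l)$ with $i=1$ gives $b_j=\gcd(a_1,b_j)\mid c_j$ and $c_j=\gcd(a_1,c_j)\mid b_j$. So $b_j\sim c_j$ for all $j$, and $A=0$, $B=C$ is a solution. In the same way $b_1=0$ gives $a_j\sim c_j$ and the solution $B=0$, $A=C$, while $c_1=0$ gives $a_j\sim b_j$ and the solution $B=-A$, $C=0$. In the square case the two moduli that involve the zero chain vanish, and the determinants come out as required:
\begin{center}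
\begin{tabular}{llll}
case & zero moduli & either congruence says & solution\\ \hline
$a_1=0$ & $\delta,\eta$ & $\Pi c=\Pi b$ & $A=0,\ B=C=\operatorname{diag}(b)$\\
$b_1=0$ & $\delta,\theta$ & $\Pi c=\Pi a$ & $B=0,\ A=C=\operatorname{diag}(a)$\\
$c_1=0$ & $\theta,\eta$ & $\Pi b=(-1)^n\Pi a$ & $A=\operatorname{diag}(a),\ B=-A,\ C=0$
\end{tabular}
\end{center}
Any two of the three congruences include one whose modulus is among two given moduli, so the needed equation is always available.

Now let $a_1,b_1,c_1\ne0$. By $(\mathrm I_l)$ with $i=j=1$, the gcd of any two of them divides the third, so the three pairwise gcd's coincide with $g=\gcd(a_1,b_1)\neq0$. Divide all entries of the three chains by $g$. The new chains satisfy (P) and $(\mathrm I_l)$. In the square case $\Pi a,\Pi b,\Pi c$ and all the products defining $\delta,\theta,\eta$ have $n$ factors, so everything is divided by $g^n$ and each congruence is preserved. A solution for the new chains, multiplied by $g$, is a solution for the old ones.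
\end{proof}

\section{The first row}\label{sec:firstrow}

In this section (P) holds. Modulo $a_1$ the matrix $A$ vanishes and $C\equiv B$; modulo $b_1$ we have $C\equiv A$; modulo $c_1$ we have $-B\equiv A$. To treat the three situations at once we call
\[
(X,Y,Z;\varepsilon)=(B,C,A;1),\qquad (A,C,B;1),\qquad (A,B,C;-1)
\]
the \emph{standard triples}, and we denote by $x,y,z$ the chains among $a,b,c$ that belong to $X,Y,Z$. Whenever $N_A+N_B=N_C$, we have $\varepsilon N_Y=N_X\pm N_Z$ for each standard triple.

We want to split off $a_1,b_1,c_1$ simultaneously, by giving $A,B,C$ first rows $a_1f_A$, $b_1f_B$, $c_1f_C$ with unimodular $f$'s. With one nonzero coordinate this would require $a_1u+b_1u'=c_1u''$ with units, which fails in Example~\ref{ex:first}(a). Two coordinates always suffice. Since $b_1,c_1$ are coprime, there are $x_0,\xi\in R$ with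
\[
c_1\xi-b_1x_0=a_1 ,
\]
and we put
\begin{equation}\label{eq:f}
f_A=(1,0),\qquad f_B=(x_0,c_1),\qquad f_C=(\xi,b_1).
\end{equation}
Then $a_1f_A+b_1f_B=(c_1\xi,\,b_1c_1)=c_1f_C$. The rows are unimodular: a common divisor of $x_0$ and $c_1$ divides $a_1$ and $c_1$, and a common divisor of $\xi$ and $b_1$ divides $a_1$ and $b_1$.

For rows $f,\mu\in R^2$ let $f\wedge\mu=f_1\mu_2-f_2\mu_1$ be the determinant of the matrix with rows $f,\mu$. The next lemma adds a second row. The $2\times 2$ matrices with rows $a_1f_A,\mu_A$, and so on, have determinants $a_1\alpha$, $b_1\beta$, $c_1\gamma$, so its hypotheses only say that $\det X\equiv\det(\varepsilon Y)=\det Y$ modulo $z_1$.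

\begin{lemma}\label{lem:second}
Let $\alpha\in a_1R$, $\beta\in b_1R$, $\gamma\in c_1R$ satisfy
\[
b_1\beta\equiv c_1\gamma \pmod{a_1},\qquad a_1\alpha\equiv c_1\gamma\pmod{b_1},\qquad a_1\alpha\equiv b_1\beta\pmod{c_1}.
\]
Then there are rows $\mu_A\in(a_1R)^2$ and $\mu_B\in(b_1R)^2$ such that $\mu_C=\mu_A+\mu_B$ lies in $(c_1R)^2$ and
\[
f_A\wedge\mu_A=\alpha,\qquad f_B\wedge\mu_B=\beta,\qquad f_C\wedge\mu_C=\gamma .
\]
\end{lemma}

\begin{proof}
Write $\alpha=a_1\alpha'$, $\beta=b_1\beta'$, $\gamma=c_1\gamma'$, and look for $\mu_A=(a_1P,\,a_1\alpha')$ and $\mu_B=(b_1S,\,b_1Q)$. Then $f_A\wedge\mu_A=\alpha$, and $\mu_C=(a_1P+b_1S,\ a_1\alpha'+b_1Q)$. The remaining requirements are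
\begin{itemize}
\item[(i)] $x_0Q-c_1S=\beta'$, which is $f_B\wedge\mu_B=\beta$;
\item[(ii)] $a_1b_1P=E$ with $E=\xi(a_1\alpha'+b_1Q)-b_1^2S-c_1\gamma'$, which is $f_C\wedge\mu_C=\gamma$;
\item[(iii)] $c_1\mid a_1\alpha'+b_1Q$;
\item[(iv)] $c_1\mid a_1P+b_1S$.
\end{itemize}
Since $x_0,c_1$ are coprime, we can choose $Q,S$ with (i). Each hypothesis is now used once.

Modulo $c_1$: multiplying (i) by $b_1$ gives $b_1x_0Q\equiv\beta$, and $b_1x_0\equiv-a_1$, so $-a_1Q\equiv\beta$. Hence $-a_1b_1Q\equiv b_1\beta\equiv a_1\alpha=a_1^2\alpha'$, and canceling $a_1$ gives (iii).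

Modulo $b_1$: $c_1\xi\equiv a_1$, so $c_1E\equiv a_1^2\alpha'-c_1^2\gamma'=a_1\alpha-c_1\gamma\equiv0$. Modulo $a_1$: $c_1\xi\equiv b_1x_0$, so $c_1E\equiv b_1^2(x_0Q-c_1S)-c_1^2\gamma'=b_1\beta-c_1\gamma\equiv0$. By (P) we can cancel $c_1$ and conclude $a_1b_1\mid E$. This defines $P$ with (ii).

Finally, (ii) reads $b_1(a_1P+b_1S)=\xi(a_1\alpha'+b_1Q)-c_1\gamma'$, which is divisible by $c_1$ by (iii). Canceling $b_1$ gives (iv).
\end{proof}

Applying this lemma in every row below the first, we can glue three smaller matrices that agree additively only in their last $l-2$ columns.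

\begin{lemma}[Gluing]\label{lem:glue}
Let $m\ge l\ge2$ and let $a,b,c$ be chains of length $l$ with \textup{(P)}. Let $N_A,N_B,N_C=N_A+N_B$ be $(m-1)\times(l-2)$ matrices and $w_A,w_B,w_C\in R^{m-1}$ columns such that $[w_A,N_A]$, $[w_B,N_B]$, $[w_C,N_C]$ have invariant factors $(a_2,\dots,a_l)$, $(b_2,\dots,b_l)$, $(c_2,\dots,c_l)$, and
\begin{equation}\label{eq:glue}
x_1w_X\equiv y_1w_Y\pmod{z_1}\qquad\text{for each standard triple.}
\end{equation}
Then there are $A\in\mathcal O_a^{m\times l}$ and $B\in\mathcal O_b^{m\times l}$ with $C=A+B\in\mathcal O_c^{m\times l}$. If $m=l$, then moreover $\det A=a_1\det[w_A,N_A]$, $\det B=b_1\det[w_B,N_B]$ and $\det C=c_1\det[w_C,N_C]$.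
\end{lemma}

\begin{proof}
The entries of $w_A,w_B,w_C$ are divisible by $a_2,b_2,c_2$, hence by $a_1,b_1,c_1$. Lemma~\ref{lem:second}, applied to the $s$-th coordinates for $s=1,\dots,m-1$, gives the rows of $(m-1)\times2$ matrices $\mu_A,\mu_B,\mu_C=\mu_A+\mu_B$. Define $A,B,C$ by the block shapes displayed in Section~\ref{sec:intro}; then $A+B=C$. Let $f=f_A$, choose $g_1,g_2$ with $g_1f_1+g_2f_2=1$, and multiply the first two columns of $A$ on the right by $\left(\begin{smallmatrix}g_1&-f_2\\ g_2&f_1\end{smallmatrix}\right)\in SL_2(R)$. The row $a_1f$ becomes $(a_1,0)$, and a row $\mu$ of $\mu_A$ becomes $(g_1\mu_1+g_2\mu_2,\ f\wedge\mu)$. So $A$ becomes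
\[
\begin{pmatrix}a_1&0&0\\ *&w_A&N_A\end{pmatrix},\qquad *\equiv0\pmod{a_1}.
\]
Subtracting multiples of the first row clears $*$. Thus $A$ is equivalent to $a_1\oplus[w_A,N_A]$ by transformations of determinant $1$, and this matrix has invariant factors $a$. The argument used only that $f_A$ is unimodular and $\mu_A\equiv0\pmod{a_1}$, so it applies to $B$ and $C$.
\end{proof}

\begin{example}[Two columns]\label{ex:twocolumns}
Let $l=2$. The blocks $N$ are empty, and $w_A=a_2q_A$ with $q_A\in R^{m-1}$ unimodular has invariant factor $a_2$. With $w_B=b_2q_B$ and $w_C=c_2q_C$, condition \eqref{eq:glue} becomes $\Pi x\cdot q_X\equiv\Pi y\cdot q_Y\pmod{z_1}$.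

For $m=2$ the $q$'s are units and $\det A=q_A\Pi a$, so exact determinants mean $q_A=q_B=q_C=1$, and we need
\[
\Pi b\equiv\Pi c\pmod{a_1},\qquad \Pi a\equiv\Pi c\pmod{b_1},\qquad \Pi a\equiv\Pi b\pmod{c_1}.
\]
Now $\delta=a_1b_1$, $\theta=b_1c_1$, $\eta=a_1c_1$. The congruence $(\delta)$, $\Pi c\equiv\Pi a+\Pi b$, yields the first and second of these; $(\theta)$, $\Pi c\equiv\Pi a-\Pi b$, yields the second and third; $(\eta)$, $\Pi c\equiv-\Pi a+\Pi b$, yields the first and third. So any two suffice, which is Theorem~\ref{thm:square} for $n=2$.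

For $m\geq3$ there is more room. Take $a=(1,2)$, $b=(1,1)$, $c=(5,5)$ from Example~\ref{ex:first}(b). The only condition is $2q_A\equiv q_B\pmod5$. It has no solution in units of $\mathbb Z$, but in $\mathbb Z^2$ we can take $q_A=q_C=(1,0)^T$ and $q_B=(2,5)^T$. With $\xi=0$, $x_0=-1$ we have $f_B=(-1,5)$, $f_C=(0,1)$. For $(\alpha,\beta,\gamma)=(2,2,5)$ the proof of Lemma~\ref{lem:second} allows $Q=-2$, $S=0$, $P=-5$, and for $(0,5,0)$ it allows $Q=-5$, $S=0$, $P=0$. The result is
\[
\begin{pmatrix}1&0\\-5&2\\0&0\end{pmatrix}+\begin{pmatrix}-1&5\\0&-2\\0&-5\end{pmatrix}=\begin{pmatrix}0&5\\-5&0\\0&-5\end{pmatrix}.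
\]
The $2\times2$ minors are $2,0,0$, then $2,5,0$, then $25,0,25$, so the invariant factors are $(1,2)$, $(1,1)$, $(5,5)$.
\end{example}

For $l\ge3$ three things must be added: a way to complete $N_X$ by a column $w_X$ that is, modulo $y_1z_1$, again a scalar times a single vector $q_X$; a choice of invariant factors for the $N_X$; and a comparison of the column spaces of the $N_X$. These are the next three sections.

\section{Adding a column with prescribed invariant factors}\label{sec:completion}

Let $T=[w,N]$ have $p\ge1$ columns, at least $p$ rows, and invariant factors $s=(s_1,\dots,s_p)$, and let $\nu=(\nu_1,\dots,\nu_{p-1})$ be the invariant factors of $N$. Then the chains \emph{interlace}: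
\begin{equation}\label{eq:interlace}
s_i\mid\nu_i\mid s_{i+1}\qquad(1\le i\le p-1).
\end{equation}
Indeed, by Lemma~\ref{lem:factor}, a factorization $T\equiv XY\pmod{s_i}$ through $R^{i-1}$ gives one of $N$ by deleting a column of $Y$, and a factorization $N\equiv XY\pmod{\nu_i}$ through $R^{i-1}$ gives $T\equiv[w,X](1\oplus Y)$ through $R^{i}$.

Conversely, let chains $s,\nu$ with \eqref{eq:interlace} be given, and let $N$ be the Smith form with diagonal $\nu$. If $w$ has entries $w_1,w_2,\dots$, then $\pm w_k\nu_1\cdots\nu_{k-1}$ is a $k\times k$ minor of $[w,N]$, and the simplest way to reach the gcd $s_1\cdots s_k$ is to make this minor equal to it. So define $\chi_1=s_1$ and, for $2\le i\le p$,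
\[
\chi_i=\chi_{i-1}\cdot\frac{s_i}{\nu_{i-1}}\ \text{ if }\nu_{i-1}\ne0,\qquad \chi_i=0\ \text{ if }\nu_{i-1}=0 .
\]
Then $\chi_1\mid\chi_2\mid\dots\mid\chi_p$, and
\begin{equation}\label{eq:chi}
\chi_i\,\nu_1\cdots\nu_{i-1}=s_1\cdots s_i\qquad(1\le i\le p).
\end{equation}
This follows by induction if $\nu_1,\dots,\nu_{i-1}\neq0$; if $\nu_j=0$ for some $j\le i-1$, then $s_{j+1}=0$ and both sides vanish.

In view of \eqref{eq:glue} we want all entries of $w$ but one to vanish modulo a given element $h$. The next lemma says when the entries $\chi_1,\dots,\chi_{p-1}$ can be replaced by multiples of $h$.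

\begin{lemma}[Completion]\label{lem:completion}
Let $s,\nu$ satisfy \eqref{eq:interlace}, and let $h\in R$ satisfy $\gcd(h,\nu_k)\mid\chi_k$ for $1\le k\le p-1$. Put $\chi_i^*=\operatorname{lcm}(\chi_i,h)$ for $i<p$ and $\chi^*_p=\chi_p$. Let $T$ be the matrix with $p$ columns and at least $p$ rows whose first column is $(\chi^*_1,\dots,\chi^*_p,0,\dots,0)^T$ and whose other columns form $\binom{\operatorname{diag}(\nu)}{0}$. Then $T$ has invariant factors $s$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:minors}. Fix $k\le p$ and write $\nu_I=\prod_{i\in I}\nu_i$. The column containing $\nu_j$ is zero outside row $j$, so a minor using this column vanishes unless it uses row $j$. Hence, up to sign, every nonzero $k\times k$ minor is either $\nu_I$ with $|I|=k$, or $\chi_i^*\nu_J$ with $|J|=k-1$, $i\le p$ and $i\notin J$. All of these are divisible by $s_1\cdots s_k$: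
\begin{itemize}
\item $s_1\cdots s_k\mid\nu_1\cdots\nu_k\mid\nu_I$, because $\nu$ is a chain.
\item If $i\ge k$, then $s_1\cdots s_k=\chi_k\nu_1\cdots\nu_{k-1}$ divides $\chi_i\nu_J$, hence $\chi_i^*\nu_J$.
\item If $i<k$, then $J\subset\{1,\dots,p-1\}\setminus\{i\}$ has $k-1$ elements, so $k\le p-1$ and $\nu_J$ is a multiple of $\prod_{j\le k,\,j\ne i}\nu_j$. By \eqref{eq:chi}, $\chi_i\prod_{j\le k,\,j\neq i}\nu_j=s_1\cdots s_i\,\nu_{i+1}\cdots\nu_k$, a multiple of $s_1\cdots s_k$.
\end{itemize}
It remains to see that the gcd of the minors divides $s_1\cdots s_k$. For $k=p$ the minor $\chi_p\nu_1\cdots\nu_{p-1}$ equals $s_1\cdots s_p$. For $k<p$ both $\nu_1\cdots\nu_{k-1}\cdot\nu_k$ and $\nu_1\cdots\nu_{k-1}\cdot\chi_k^*$ are minors, so by \eqref{eq:chi} it suffices to show $\gcd(\nu_k,\chi_k^*)\mid\chi_k$. Fix $M$. If $v(h)\le v(\chi_k)$, then $v(\chi_k^*)=v(\chi_k)$. If $v(h)>v(\chi_k)$, then the hypothesis $\min(v(h),v(\nu_k))\le v(\chi_k)$ forces $v(\nu_k)\le v(\chi_k)$. In both cases $\min(v(\nu_k),v(\chi^*_k))\le v(\chi_k)$.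
\end{proof}

\section{The invariant factors of the lower blocks}\label{sec:nu}

In this section and the next, $m\ge l\ge2$ and the chains $a,b,c$ of length $l$ satisfy $(\mathrm I_l)$ and (P).

The invariant factors $\nu^A,\nu^B,\nu^C$ of $N_A,N_B,N_C$ must interlace with $(a_2,\dots,a_l)$, $(b_2,\dots,b_l)$, $(c_2,\dots,c_l)$, and they must satisfy $(\mathrm I_{l-2})$. These demands give a lower bound: $a_{i+1}\mid\nu^A_i$, and $\gcd(b_{j+1},c_{k+1})\mid\gcd(\nu_j^B,\nu_k^C)\mid\nu^A_{j+k-1}$. We take the smallest elements allowed by this bound. For $1\le i\le l-2$ put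
\begin{equation}\label{eq:nu}
\nu^A_i=\operatorname{lcm}\bigl(a_{i+1},\ \gcd(b_{j+1},c_{k+1})\ :\ j,k\ge1,\ j+k=i+1\bigr),
\end{equation}
and define $\nu^B,\nu^C$ by permuting the roles of $a,b,c$. The gcd terms do matter. For $R=\mathbb Z$, a prime $p$, $a=(1,1,p)$ and $b=c=(1,p,p)$, the columns $N_B$ and $N_C$ must be divisible by $p$, hence so must $N_A=N_C-N_B$; accordingly $\nu^A_1=p$, although $a_2=1$.

\begin{lemma}\label{lem:nu}
The tuples $\nu^A,\nu^B,\nu^C$ are chains, they satisfy $(\mathrm I_{l-2})$, and $a_{i+1}\mid\nu_i^A\mid a_{i+2}$, $b_{i+1}\mid\nu_i^B\mid b_{i+2}$, $c_{i+1}\mid\nu_i^C\mid c_{i+2}$ for $1\le i\le l-2$.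
\end{lemma}

\begin{proof}
Fix $M$ and $t$, and put $\hat r_a=\max(r_a-1,0)$, and likewise $\hat r_b,\hat r_c$. For $j\ge1$ we have $v(b_{j+1})\ge t\iff r_b\le j\iff \hat r_b<j$, and the same for $a$ and $c$. Integers $j>\hat r_b$ and $k>\hat r_c$ with $j+k=i+1$ exist iff $\hat r_b+\hat r_c+2\le i+1$. Therefore
\[
v(\nu^A_i)\ge t\iff i>\min(\hat r_a,\ \hat r_b+\hat r_c).
\]
The right side persists when $i$ grows. Taking $t=v(\nu^A_i)$ when this is positive, we get $v(\nu^A_i)\le v(\nu^A_{i+1})$, so $\nu^A$ is a chain, with rank function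
\[
r'_A=\min(\hat r_a,\ \hat r_b+\hat r_c,\ l-2),
\]
and symmetrically for $r'_B,r'_C$. By Lemma~\ref{lem:rank} and symmetry, $(\mathrm I_{l-2})$ follows from $r'_C\le r'_A+r'_B$. If $r'_A$ or $r'_B$ equals $l-2$, this holds since $r'_C\le l-2$. If $r'_A=\hat r_b+\hat r_c$ or $r'_B=\hat r_a+\hat r_c$, the right side is at least $\hat r_c\ge r'_C$. In the remaining case the right side is $\hat r_a+\hat r_b\ge r'_C$.

The relation $a_{i+1}\mid\nu^A_i$ is part of the definition. For the upper bound, $a_{i+1}\mid a_{i+2}$, and $(\mathrm I_l)$ gives $\gcd(b_{j+1},c_{k+1})\mid a_{j+k+1}=a_{i+2}$ for $j+k=i+1$.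
\end{proof}

So Section~\ref{sec:completion} applies with $p=l-1$, $s_i=a_{i+1}$, $\nu=\nu^A$. Let $\chi^A_1,\dots,\chi^A_{l-1}$ be the resulting elements, put $\chi^A=\chi^A_{l-1}$, and define $\chi^B_k,\chi^C_k,\chi^B,\chi^C$ in the same way. By \eqref{eq:chi},
\begin{equation}\label{eq:prod}
a_1\chi^A\,\Pi\nu^A=\Pi a,\qquad b_1\chi^B\,\Pi\nu^B=\Pi b,\qquad c_1\chi^C\,\Pi\nu^C=\Pi c .
\end{equation}
The minimal choice \eqref{eq:nu} has the effect that, as far as divisors of $z_1$ are concerned, $\nu^X_k$ and $\chi^X_k$ cannot be told apart from $x_{k+1}$.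

\begin{lemma}\label{lem:gcd}
Let $X,Y,Z$ be the letters $A,B,C$ in any order, with chains $x,y,z$. Then
\begin{itemize}
\item[(a)] $\gcd(z_1,x_i)=\gcd(z_1,y_i)$ for $1\le i\le l$;
\item[(b)] $\gcd(z_1,\nu^X_k)=\gcd(z_1,x_{k+1})$ for $1\le k\le l-2$;
\item[(c)] $\gcd(z_1,\chi^X_k)=\gcd(z_1,x_{k+1})$ for $1\le k\le l-1$;
\item[(d)] $\gcd(y_1z_1,\nu^X_k)\mid\chi^X_k$ for $1\le k\le l-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By $(\mathrm I_l)$, $\gcd(z_1,x_i)\mid y_i$ and $\gcd(z_1,y_i)\mid x_i$.

For the other parts fix $M$, put $\tau=v(z_1)$, and write $\bar v=\min(v,\tau)$, the valuation of the gcd with $z_1$.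

(b) Every gcd term in the definition of $\nu^X_k$ divides some $y_{j+1}$ with $j\le k$, hence $y_{k+1}$. So $v(x_{k+1})\le v(\nu^X_k)\le\max(v(x_{k+1}),v(y_{k+1}))$. Truncating at $\tau$ and using $\bar v(x_{k+1})=\bar v(y_{k+1})$ from (a), we get $\bar v(\nu^X_k)=\bar v(x_{k+1})$.

(c) Suppose first that $v(x_{j+1})<\tau$ for all $1\le j<k$. Then (b) gives $v(\nu^X_j)=v(x_{j+1})<\infty$ for these $j$, and canceling them in $\chi^X_k\nu^X_1\cdots\nu^X_{k-1}=x_2\cdots x_{k+1}$ gives $v(\chi^X_k)=v(x_{k+1})$. Otherwise let $k_0<k$ be the smallest index with $v(x_{k_0+1})\ge\tau$. By the first case $v(\chi^X_{k_0})=v(x_{k_0+1})\ge\tau$, and $\chi^X_{k_0}\mid\chi^X_k$, so $\bar v(\chi^X_k)=\tau=\bar v(x_{k+1})$.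

(d) By (P), at most one of $v(y_1),v(z_1)$ is positive; as the statement is symmetric in $Y,Z$, we may assume $v(y_1z_1)=\tau$. By (b) and (c), $\min(\tau,v(\nu^X_k))=\bar v(\chi^X_k)\le v(\chi^X_k)$.
\end{proof}

For each standard triple fix $d_z=\gcd(z_1,x_l)$, which is nonzero, and put $z^\circ=z_1/d_z$. This defines $a^\circ,b^\circ,c^\circ$, which are nonzero and pairwise coprime. By Lemma~\ref{lem:gcd}(a),(c),
\[
d_z=\gcd(z_1,\chi^X)=\gcd(z_1,\chi^Y).
\]
Hence $\chi^X/d_z$ and $\chi^Y/d_z$ are coprime to $z^\circ$, and so are $x_1,y_1$ by (P). Therefore there is $\kappa_z\in R$ with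
\begin{equation}\label{eq:kappa}
x_1\frac{\chi^X}{d_z}\,\kappa_z\equiv y_1\frac{\chi^Y}{d_z}\pmod{z^\circ},
\end{equation}
and $\kappa_z$ is invertible modulo $z^\circ$.

\section{Reduction to three vectors}\label{sec:vectors}

Suppose now that $N_A+N_B=N_C$ are $(m-1)\times(l-2)$ matrices with invariant factors $\nu^A,\nu^B,\nu^C$. For $X\in\{A,B,C\}$ write
\[
N_X=U_X\binom{\operatorname{diag}(\nu^X)}{0}V_X,\qquad U_X\in GL_{m-1}(R),\quad V_X\in GL_{l-2}(R),
\]
and let $e^X_1,\dots,e^X_{m-1}$ be the columns of $U_X$, a basis of $R^{m-1}$. The columns of $N_XV_X^{-1}$ are $\nu_i^Xe_i^X$, $i\le l-2$. Let $W_X$ be the span of $e^X_1,\dots,e^X_{l-2}$; it contains the columns of $N_X$. Put $\rho=m-l+1\ge1$, and let $\pi_X:R^{m-1}\to R^\rho$ send $\zeta$ to the last $\rho$ coordinates of $U_X^{-1}\zeta$. This map is surjective with kernel $W_X$. Since $U_X$ stays invertible modulo a maximal ideal $M$, the image $\overline W_X$ of $W_X$ in $(R/M)^{m-1}$ has dimension $l-2$, and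
\begin{equation}\label{eq:kernel}
\pi_X(\zeta)\equiv0\pmod M\iff \zeta \bmod M\in\overline W_X .
\end{equation}
In the square case $m=l=n$ we have $\rho=1$, and we normalize $\pi_X$ so as to keep track of determinants:
\[
\phi_X(\zeta)=\det[\zeta,e^X_1,\dots,e^X_{n-2}]\,\det V_X,\qquad\text{so that}\qquad \det[\zeta,N_X]=\Pi\nu^X\,\phi_X(\zeta).
\]
The linear form $\phi_X$ vanishes on $W_X$, and $\phi_X(e^X_{n-1})=\pm\det U_X\det V_X$ is a unit. So $\phi_X$ is a unit multiple of $\pi_X$, and it is surjective.

\begin{proposition}\label{prop:vectors}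
Let $q_A,q_B,q_C\in R^{m-1}$ be such that $\pi_A(q_A),\pi_B(q_B),\pi_C(q_C)$ are unimodular and
\begin{equation}\label{eq:q}
q_B\equiv\kappa_aq_C\pmod{a^\circ},\qquad q_A\equiv\kappa_bq_C\pmod{b^\circ},\qquad q_A\equiv\kappa_cq_B\pmod{c^\circ}.
\end{equation}
Then there are $A\in\mathcal O_a^{m\times l}$ and $B\in\mathcal O_b^{m\times l}$ with $C=A+B\in\mathcal O_c^{m\times l}$. If $m=l$, then moreover $\det A=\phi_A(q_A)\Pi a$, $\det B=\phi_B(q_B)\Pi b$ and $\det C=\phi_C(q_C)\Pi c$.
\end{proposition}

\begin{proof}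
Put $h_A=b_1c_1$, $h_B=a_1c_1$, $h_C=a_1b_1$, and for $X\in\{A,B,C\}$
\[
w_X=\sum_{i\le l-2}\operatorname{lcm}(\chi_i^X,h_X)\,e_i^X+\chi^Xq_X .
\]
We check the hypotheses of Lemma~\ref{lem:glue}.

\emph{Invariant factors.} Let $P\in GL_\rho(R)$ have first column $\pi_X(q_X)$ (Lemma~\ref{lem:unimod}(i)), and let $q'$ consist of the first $l-2$ coordinates of $U_X^{-1}q_X$. The matrix
\[
U_X'=U_X\begin{pmatrix}I_{l-2}&(q',0,\dots,0)\\0&P\end{pmatrix}
\]
is invertible, and its first $l-1$ columns are $e^X_1,\dots,e^X_{l-2},q_X$. Let $T$ be the matrix of Lemma~\ref{lem:completion} with $m-1$ rows, for $p=l-1$, $\nu=\nu^X$ and $h=h_X$; the hypothesis on $h$ is Lemma~\ref{lem:gcd}(d). The first column of $U_X'T$ is $w_X$ and the others are $\nu_i^Xe_i^X$, so $[w_X,N_X]=U_X'\,T\,(1\oplus V_X)$. Hence $[w_A,N_A]$ has invariant factors $(a_2,\dots,a_l)$, and likewise for $B$ and $C$.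

\emph{Congruences.} Fix a standard triple. Then \eqref{eq:q} says $q_X\equiv\kappa_zq_Y\pmod{z^\circ}$. Multiplying by $x_1\chi^X/d_z$ and using \eqref{eq:kappa}, we get $x_1(\chi^X/d_z)q_X\equiv y_1(\chi^Y/d_z)q_Y\pmod{z^\circ}$, and multiplying by $d_z$ gives $x_1\chi^Xq_X\equiv y_1\chi^Yq_Y\pmod{z_1}$. Since $z_1$ divides $h_X$ and $h_Y$, we have $w_X\equiv\chi^Xq_X$ and $w_Y\equiv\chi^Yq_Y\pmod{z_1}$. This is \eqref{eq:glue}.

Lemma~\ref{lem:glue} now gives $A,B,C$. If $m=l$, then $\phi_A$ vanishes on $W_A$, so by \eqref{eq:prod}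
\[
\det A=a_1\det[w_A,N_A]=a_1\Pi\nu^A\,\phi_A(w_A)=a_1\Pi\nu^A\,\chi^A\phi_A(q_A)=\phi_A(q_A)\Pi a ,
\]
and the same computation holds for $B$ and $C$.
\end{proof}

At a maximal ideal $M\ni z^\circ$ the vectors $q_X$ and $q_Y$ have to be proportional modulo $M$, while $q_X$ has to avoid $\overline W_X$ and $q_Y$ has to avoid $\overline W_Y$. To deduce one from the other we must compare $W_X$ and $W_Y$. The point is that at such $M$ the element $z_1$ has larger valuation than every entry of $x$ and $y$, so $N_Z$ is a small perturbation even after the invariant factors of $N_X$ are divided out.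

\begin{lemma}[Comparison]\label{lem:compare}
Fix a standard triple $(X,Y,Z;\varepsilon)$ and a maximal ideal $M\ni z^\circ$.
\begin{itemize}
\item[(i)] $v(x_i)=v(y_i)<v(z_1)$ for $i\le l$; $v(\nu^X_i)=v(\nu_i^Y)=v(x_{i+1})$ for $i\le l-2$; and $v(z^\circ)=v(z_1)-v(x_l)$.
\item[(ii)] $\overline W_X=\overline W_Y$ in $(R/M)^{m-1}$.
\item[(iii)] If $m=l=n$, then $\sigma=\Pi\nu^Y/\Pi\nu^X$ is a unit of $R_M$, and $\phi_X(\zeta)\equiv\varepsilon^n\sigma\,\phi_Y(\zeta)\pmod{z^\circ R_M}$ for all $\zeta\in R^{n-1}$.
\end{itemize}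
\end{lemma}

\begin{proof}
(i) Put $\tau=v(z_1)<\infty$. We have $0<v(z^\circ)=\tau-\min(\tau,v(x_l))$, so $v(x_l)<\tau$ and $v(z^\circ)=\tau-v(x_l)$. Hence $v(x_i)<\tau$ for all $i$. Lemma~\ref{lem:gcd}(a) gives $v(y_i)=v(x_i)$, and Lemma~\ref{lem:gcd}(b), for $X$ and for $Y$, gives $v(\nu_i^X)=v(x_{i+1})$ and $v(\nu^Y_i)=v(y_{i+1})$.

If $l=2$, then $W_X=W_Y=0$; if also $m=2$, then $\phi_X=\phi_Y$ is the identity of $R$, $\sigma=1$ and $\varepsilon^2=1$. So let $l\ge3$. The entries of $N_Z$ are divisible by $\nu_1^Z$, hence by $z_2$ and by $z_1$, so $\varepsilon N_Y=N_X+z_1G$ with $G$ a matrix over $R$. The $i$-th column of $\varepsilon N_YV_X^{-1}$ is then $\nu^X_ie^X_i+z_1g_i$ with $g_i\in R^{m-1}$. By (i), $\nu_i^X\neq0$ and $v(z_1/\nu^X_i)=\tau-v(x_{i+1})\ge v(z^\circ)$. So over $R_M$ this column is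
\begin{equation}\label{eq:tilde}
\nu^X_i\,\tilde e_i,\qquad \tilde e_i=e^X_i+\frac{z_1}{\nu^X_i}\,g_i\equiv e_i^X\pmod{z^\circ R_M}.
\end{equation}

(ii) The columns of $\varepsilon N_YV_X^{-1}$ lie in $W_Y$. Extending $\pi_Y$ linearly to $R_M^{m-1}$, we get $\nu^X_i\pi_Y(\tilde e_i)=0$, so $\pi_Y(\tilde e_i)=0$, and \eqref{eq:tilde} gives $\pi_Y(e^X_i)\equiv0\pmod M$. By \eqref{eq:kernel}, $\overline W_X\subset\overline W_Y$, and both spaces have dimension $l-2$.

(iii) By (i), $v(\sigma)=0$. We compute $\det[\zeta,\varepsilon N_Y]$ in two ways: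
\[
\varepsilon^{n-2}\,\Pi\nu^Y\,\phi_Y(\zeta)=\det[\zeta,\varepsilon N_YV_X^{-1}]\det V_X=\Pi\nu^X\det[\zeta,\tilde e_1,\dots,\tilde e_{n-2}]\det V_X .
\]
Divide by $\Pi\nu^X$. By \eqref{eq:tilde} the right side becomes congruent to $\phi_X(\zeta)$ modulo $z^\circ R_M$, and $\varepsilon^{n-2}=\varepsilon^n$.
\end{proof}

The three congruences \eqref{eq:q} link $q_A,q_B,q_C$ in a cycle, but their moduli are pairwise coprime, so no compatibility condition arises around the cycle. In both proofs below we choose $q_C$, then $q_B$ modulo $a^\circ$, then $q_A$ modulo $b^\circ c^\circ$.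

\section{The rectangular case}\label{sec:rect}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:rect}]
We use induction on $l$, for all $m>l$ and all chains of length $l$ that satisfy $(\mathrm I_l)$. For $l=0$ there is nothing to prove. For $l\ge1$ we may assume (P) by Lemma~\ref{lem:coprime}. For $l=1$ take the columns $a_1f_A^T$, $b_1f_B^T$, $c_1f_C^T$ from \eqref{eq:f}, padded with zeros; this is possible as $m\ge2$.

Let $l\ge2$. By Lemma~\ref{lem:nu} and the induction hypothesis for the size $(m-1)\times(l-2)$, there are $N_A+N_B=N_C$ with invariant factors $\nu^A,\nu^B,\nu^C$. We construct $q_A,q_B,q_C$ as in Proposition~\ref{prop:vectors}. The hypothesis $m>l$ enters through $\rho=m-l+1\ge2$, which allows us to use Lemma~\ref{lem:unimod}(ii). We first note, for each standard triple: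
\begin{equation}\label{eq:transfer}
\pi_Y(q)\text{ unimodular},\ \ q'\equiv\kappa_zq \pmod{z^\circ},\ \ M\ni z^\circ\ \Longrightarrow\ \pi_X(q')\not\equiv0\pmod M.
\end{equation}
Indeed, $q\bmod M\notin\overline W_Y$ by \eqref{eq:kernel}, $\overline W_Y=\overline W_X$ by Lemma~\ref{lem:compare}(ii), and $\kappa_z\notin M$, so $q'\bmod M\notin\overline W_X$.

Choose $q_C$ with $\pi_C(q_C)$ unimodular, which is possible as $\pi_C$ is surjective. By \eqref{eq:transfer} for $(B,C,A;1)$, no maximal ideal contains $a^\circ$ and all coordinates of $\pi_B(\kappa_aq_C)$. By Lemma~\ref{lem:unimod}(ii) and the surjectivity of $\pi_B$ there is $\zeta\in R^{m-1}$ such that $\pi_B(\kappa_aq_C)+a^\circ\pi_B(\zeta)$ is unimodular. Put $q_B=\kappa_aq_C+a^\circ\zeta$.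

By the Chinese remainder theorem there is $q'\in R^{m-1}$ with $q'\equiv\kappa_bq_C\pmod{b^\circ}$ and $q'\equiv\kappa_cq_B\pmod{c^\circ}$. A maximal ideal $M\ni b^\circ c^\circ$ contains $b^\circ$ or $c^\circ$, and \eqref{eq:transfer} for $(A,C,B;1)$ or $(A,B,C;-1)$ gives $\pi_A(q')\not\equiv0\pmod M$. As before, there is $\zeta'$ such that $q_A=q'+b^\circ c^\circ\zeta'$ has $\pi_A(q_A)$ unimodular. Then \eqref{eq:q} holds, and Proposition~\ref{prop:vectors} finishes the proof.
\end{proof}

\section{The square case}\label{sec:square}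

Let $m=l=n\ge2$, and assume $(\mathrm I_n)$ and two of the congruences $(\delta),(\theta),(\eta)$ for $(\Pi a,\Pi b,\Pi c)$. By Lemma~\ref{lem:coprime} we may assume (P). The lower blocks have size $(n-1)\times(n-2)$, so Lemma~\ref{lem:nu} and Theorem~\ref{thm:rect} provide $N_A+N_B=N_C$ with invariant factors $\nu^A,\nu^B,\nu^C$. By Proposition~\ref{prop:vectors} it suffices to find $q_A,q_B,q_C$ with \eqref{eq:q} and
\[
\phi_A(q_A)=\phi_B(q_B)=\phi_C(q_C)=1;
\]
then each $\pi_X(q_X)$ is a unit and the determinants are $\Pi a,\Pi b,\Pi c$. Changing $q_X$ within its class modulo $z^\circ$ changes $\phi_X(q_X)$ only by multiples of $z^\circ$, so the value must already be congruent to $1$. This is the only place, apart from Lemma~\ref{lem:coprime}, where the determinant congruences are used.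

\begin{lemma}\label{lem:one}
For each standard triple $(X,Y,Z;\varepsilon)$ and each $q\in R^{n-1}$ with $\phi_Y(q)=1$, we have $\phi_X(\kappa_zq)\equiv1\pmod{z^\circ}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local} it suffices to work in $R_M$ for $M\ni z^\circ$. There $v(x_i)=v(y_i)<v(z_1)<\infty$ for all $i$, by Lemma~\ref{lem:compare}(i). Put $\omega=z_1x_1\cdots x_{n-1}$. We first show
\begin{equation}\label{eq:ratio}
\Pi y\equiv\varepsilon^n\,\Pi x\pmod{\omega R_M}.
\end{equation}
Exactly two of the moduli $\delta,\theta,\eta$ involve the chain $z$, so at least one of them belongs to an assumed congruence. Such a modulus is a gcd of products $z_1\cdots z_k\,x_1\cdots x_{n-k}$, or of products $z_1\cdots z_k\,y_1\cdots y_{n-k}$, with $1\le k\le n-1$. Each product has valuation at least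
\[
k\,v(z_1)+\sum_{i\le n-k}v(x_i)\ \ge\ v(z_1)+\sum_{i\le n-1}v(x_i)=v(\omega),
\]
because $k-1$ copies of $v(z_1)$ dominate $v(x_{n-k+1}),\dots,v(x_{n-1})$. So the assumed congruence holds modulo $\omega R_M$. Also $v(\Pi z)\ge n\,v(z_1)\ge v(\omega)$, so the term $\Pi z$ drops out. For $z=a$, either of $(\delta),(\eta)$ leaves $\Pi c\equiv\Pi b$. For $z=b$, either of $(\delta),(\theta)$ leaves $\Pi c\equiv\Pi a$. For $z=c$, either of $(\theta),(\eta)$ leaves $\Pi b\equiv(-1)^n\Pi a$. In each case this is \eqref{eq:ratio}.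

Divide \eqref{eq:ratio} by $\Pi x\ne0$. Since $v(\omega/\Pi x)=v(z_1)-v(x_n)=v(z^\circ)$, we obtain $\Pi y/\Pi x\equiv\varepsilon^n\pmod{z^\circ R_M}$. The element $x_1\chi^X/d_z$ is coprime to $z^\circ$, hence a unit of $R_M$, and \eqref{eq:kappa} gives $\kappa_z\equiv y_1\chi^Y/(x_1\chi^X)\pmod{z^\circ R_M}$. By Lemma~\ref{lem:compare}(iii) and \eqref{eq:prod},
\[
\phi_X(\kappa_zq)\equiv\varepsilon^n\sigma\kappa_z\,\phi_Y(q)\equiv\varepsilon^n\,\frac{y_1\chi^Y\,\Pi\nu^Y}{x_1\chi^X\,\Pi\nu^X}=\varepsilon^n\,\frac{\Pi y}{\Pi x}\equiv1\pmod{z^\circ R_M}.\qedhere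
\]
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:square}]
The forms $\phi_X$ are surjective. Choose $q_C,\zeta,\zeta'$ with $\phi_C(q_C)=\phi_B(\zeta)=\phi_A(\zeta')=1$. By Lemma~\ref{lem:one}, $\phi_B(\kappa_aq_C)=1+a^\circ\lambda$ with $\lambda\in R$; put $q_B=\kappa_aq_C-a^\circ\lambda\zeta$, so that $\phi_B(q_B)=1$. Choose $q'$ with $q'\equiv\kappa_bq_C\pmod{b^\circ}$ and $q'\equiv\kappa_cq_B\pmod{c^\circ}$. By Lemma~\ref{lem:one} for $(A,C,B;1)$ and $(A,B,C;-1)$, $\phi_A(q')\equiv1$ modulo $b^\circ$ and modulo $c^\circ$, so $\phi_A(q')=1+b^\circ c^\circ\lambda'$ with $\lambda'\in R$. Put $q_A=q'-b^\circ c^\circ\lambda'\zeta'$, so that $\phi_A(q_A)=1$. Then \eqref{eq:q} holds, and Proposition~\ref{prop:vectors} gives $A,B,C$ with the required invariant factors and determinants.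
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and consequences}\label{sec:final}

Units are absorbed into the last entries of the chains. For $n\ge2$ and units $u_a,u_b,u_c$, replace $a_n,b_n,c_n$ by $u_aa_n,u_bb_n,u_cc_n$. This changes neither the orbits nor $(\mathrm I_n)$; it does not change $\delta,\theta,\eta$, which do not involve $a_n,b_n,c_n$; and it turns $(\Pi a,\Pi b,\Pi c)$ into $(u_a\Pi a,u_b\Pi b,u_c\Pi c)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use \eqref{eq:inclusion}. Let $C=A+B$ with $A\in\mathcal O_a$, $B\in\mathcal O_b$, $C\in\mathcal O_c$. Then $\det A=u'\Pi a$, $\det B=u''\Pi b$, $\det C=u'''\Pi c$ with units $u',u'',u'''$. Proposition~\ref{prop:necessity} gives $(\mathrm I_n)$, and dividing its congruences by $u'''$ gives the required ones with $u_a=u'/u'''$ and $u_b=u''/u'''$.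

Conversely, assume the conditions. For $n=1$ the congruences say $c_1=u_aa_1+u_bb_1$, so $c_1\in\mathcal O_a+\mathcal O_b$. For $n\ge2$ make the replacement above with $u_c=1$ and apply Theorem~\ref{thm:square}.
\end{proof}

The same replacement gives two more statements.

\begin{corollary}\label{cor:dets}
Let $n\ge2$. The triples $(\det A,\det B,\det C)$ with $A\in\mathcal O_a$, $B\in\mathcal O_b$ and $C=A+B\in\mathcal O_c$ are exactly the triples $(u_a\Pi a,u_b\Pi b,u_c\Pi c)$ with units $u_a,u_b,u_c$ such that $(\mathrm I_n)$ holds and the triple satisfies $(\delta)$, $(\theta)$ and $(\eta)$.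
\end{corollary}

\begin{proof}
Every triple of determinants has this form by Proposition~\ref{prop:necessity}, and every such triple occurs by Theorem~\ref{thm:square} applied to the modified chains.
\end{proof}

\begin{corollary}\label{cor:redundant}
Let $n\ge2$, assume $(\mathrm I_n)$, and let $u_a,u_b$ be units. If $(u_a\Pi a,u_b\Pi b,\Pi c)$ satisfies two of $(\delta),(\theta),(\eta)$, it satisfies the third.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:square} for the modified chains, two congruences give $A,B,C$ with these determinants, and then Proposition~\ref{prop:necessity} gives the third.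
\end{proof}

\begin{example}
For prescribed determinants one congruence does not suffice. Let $R=\mathbb Z$ and $n=2$, so $\delta=a_1b_1$, $\theta=b_1c_1$, $\eta=a_1c_1$. In each line below all gcd's in $(\mathrm I_2)$ equal $1$; one modulus is $1$, so that congruence holds for $(\Pi a,\Pi b,\Pi c)$; and the other two moduli are $5$, where the congruences fail.
\begin{center}
\begin{tabular}{lllll}
$a$ & $b$ & $c$ & holds & fails modulo $5$\\ \hline
$(1,1)$ & $(1,-1)$ & $(5,5)$ & $(\delta)$ & $(\theta)$: $25\not\equiv2$;\quad $(\eta)$: $25\not\equiv-2$\\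
$(5,5)$ & $(1,1)$ & $(1,-1)$ & $(\theta)$ & $(\delta)$: $-1\not\equiv26$;\quad $(\eta)$: $-1\not\equiv-24$\\
$(1,1)$ & $(5,5)$ & $(1,-1)$ & $(\eta)$ & $(\delta)$: $-1\not\equiv26$;\quad $(\theta)$: $-1\not\equiv-24$
\end{tabular}
\end{center}
By Proposition~\ref{prop:necessity}, in none of these cases are there matrices with $\det A=\Pi a$, $\det B=\Pi b$, $\det C=\Pi c$.
\end{example}

\begin{thebibliography}{9}
\bibitem{sums} \emph{Sums of orbits of integral matrices},
\texttt{https://estudogeral.sib.uc.pt/bitstream/10316/44407/1/sum\_of\_orbits-revised.pdf}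
\end{thebibliography}
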